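# Magic constants of complete graphs

## 1. Vertex-magic labelings, dual labelings, 1-factorizations

All graphs are finite and simple. A graph has vertex set $V$ and edge set $E$, with $v=|V|$ and $e=|E|$. The complete graph on $p$ vertices is $K_p$.

**Definition 1 (vertex-magic total labeling).** A vertex-magic total labeling (VMTL) of a graph is a bijection $\lambda:V\cup E\to\{1,2,\dots,v+e\}$ for which there is a constant $h$, the magic constant, with
$$\lambda(x)+\sum_{y:\,xy\in E}\lambda(xy)=h\qquad\text{for every vertex }x .$$

For any bijection $\lambda$ we write $R(x)$ for the left-hand side and call it the row sum of $x$. We write $S$ for the sum of all vertex labels. A VMTL is a bijection with all row sums equal.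

Example. On $K_3$ with vertices $1,2,3$, label the vertices $1,2,3$ in this order and the edges $23,13,12$ by $4,5,6$. The row sums are $1+5+6$, $2+4+6$, $3+4+5$, all equal to $12$. Here $S=6$.

Second example. Label the vertices $1,2,3$ of $K_3$ by $3,1,5$ and the edges $23,13,12$ by $4,2,6$. The row sums are $3+2+6=1+4+6=5+4+2=11$. So one graph can have several magic constants.

**Definition 2 (dual labeling).** The dual of $\lambda$ is $\lambda'=v+e+1-\lambda$.

It is again a bijection onto $\{1,\dots,v+e\}$. In $K_p$ every row sum has exactly $p$ terms (one vertex and $p-1$ edges), so if $\lambda$ is a VMTL with constant $h$, then $\lambda'$ is a VMTL with constant $p(v+e+1)-h$.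

Example. The dual of the first labeling of $K_3$ has vertex labels $6,5,4$ and edge labels $3,2,1$ on $23,13,12$. Its row sums are $6+2+1=5+3+1=4+3+2=9=3\cdot7-12$.

**Definition 3 (1-factor, 1-factorization).** A 1-factor of a graph is a set of edges meeting every vertex exactly once. A 1-factorization is a partition of the edge set into 1-factors.

Example. $K_4$ on $\{1,2,3,4\}$ has the 1-factorization $\{12,34\},\{13,24\},\{14,23\}$.

We use two textbook facts. First, $K_{2N}$ has a 1-factorization, with $2N-1$ factors: take vertices $\mathbb Z_{2N-1}\cup\{\infty\}$, and for each $c\in\mathbb Z_{2N-1}$ the factor consisting of $\{c,\infty\}$ and $\{c-k,c+k\}$, $1\le k\le N-1$. (Since $2N-1$ is odd, every pair in $\mathbb Z_{2N-1}$ has a unique midpoint $c$.) Second, the union of two disjoint 1-factors is a disjoint union of cycles of even length at least $4$, because along each cycle the edges alternate between the two factors.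

## 2. The interval of magic constants that counting allows

Which numbers are magic constants of $K_p$? Counting gives an interval, and the problem asks whether every integer in it occurs.

Put $e=p(p-1)/2$ and $M=v+e=p(p+1)/2$. For any bijective labeling, define a number $a$ by
$$S=pa+\tfrac{p(p+1)}2=pa+M. \tag{1}$$
The smallest conceivable $S$ is $1+\dots+p=M$, and this is $a=0$. The largest is $(e+1)+\dots+(e+p)=pe+M$, and this is $a=e$. So always $0\le a\le e$.

If all row sums equal $h$, add them. Each vertex label is counted once and each edge label twice, so $ph=2\cdot\frac{M(M+1)}2-S=M^2-pa$. Hence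
$$h=\tfrac p4(p+1)^2-a. \tag{2}$$
The bounds $0\le a\le e$ become
$$\tfrac p4(p^2+3)\le h\le\tfrac p4(p+1)^2, \tag{3}$$
because $\frac p4(p+1)^2-\frac{p(p-1)}2=\frac p4(p^2+3)$. So (3) is necessary for a magic constant, for every $p\ge1$.

The problem, taken from the slides "Vertex-Magic Graphs" (http://voices.norwich.edu/daniel-mcquillan/files/2011/06/slides-for-talk-at-NU.pdf), is to prove or disprove the conjecture that for $p\ge5$ the condition (3) is also sufficient for integers $h$. The conjecture is true.

**Theorem 1.** For $p\ge5$, $K_p$ has a VMTL with magic constant $h$ if and only if $h$ is an integer with $\frac p4(p^2+3)\le h\le\frac p4(p+1)^2$.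

**Theorem 2.** The same statement holds for $p=1$ and $p=3$. $K_2$ has no VMTL. For $K_4$, where the interval is $[19,25]$, the magic constants are exactly $20,21,23,24$.

Necessity in Theorem 1 has just been shown. Sufficiency is a construction problem, and it is convenient to phrase it in terms of $a$. Call $a$ admissible if $0\le a\le e$ and the number $h$ in (2) is an integer. Since $\frac p4(p+1)^2$ is an integer when $p$ is odd or $4\mid p$, and half an odd integer when $p\equiv2\pmod4$, admissible means $a\in\mathbb Z$ in the first two cases and $a\in\mathbb Z+\frac12$ in the third.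

**Reduction.** To prove sufficiency for a given $p$, it is enough to find, for every admissible $a\le e/2$, a bijective labeling with all row sums equal and vertex sum (1). Such a labeling automatically has the constant (2). The dual labeling has vertex sum $S'=p(M+1)-S$, so its parameter is
$$a'=\frac{S'-M}p=M+1-a-\frac{2M}p=M-p-a=e-a .$$
So duality exchanges $a$ and $e-a$, and it preserves admissibility because the constants $h$ and $p(M+1)-h$ are both integers or both not.

## 3. $K_1$ to $K_4$ by hand

$K_1$ has one label and $h=1$, and (3) reads $1\le h\le1$. In $K_2$ the two row sums are $\lambda(x)+\lambda(xy)$ and $\lambda(y)+\lambda(xy)$. Equality would force $\lambda(x)=\lambda(y)$, so there is no VMTL, although $h=4$ satisfies (3). For $K_3$, (3) reads $9\le h\le12$. Section 1 has labelings with $h=12$ and $h=11$, and their duals have $h=21-12=9$ and $h=21-11=10$. So all four values occur.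

**$K_4$.** Let the vertex labels be $v_0,\dots,v_3$ and the edge labels $e_{ij}$. If $R_i$ are the row sums, then $R_0+R_1-R_2-R_3=v_0+v_1-v_2-v_3+2e_{01}-2e_{23}$. All $R_i$ are equal if and only if the three equations $R_0+R_i=R_j+R_k$ hold with $\{i,j,k\}=\{1,2,3\}$. (Adding two of them gives, for instance, $2R_0=2R_3$.) So the VMTL condition is equivalent to
$$e_{23}-e_{01}=\tfrac{v_0+v_1-v_2-v_3}2,\quad e_{13}-e_{02}=\tfrac{v_0+v_2-v_1-v_3}2,\quad e_{12}-e_{03}=\tfrac{v_0+v_3-v_1-v_2}2. \tag{4}$$
In particular, no two disjoint pairs of vertex labels can have the same sum, since otherwise two edge labels would coincide. Also $\sum v_i=110-4h$, and duality exchanges $h$ with $44-h$.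

* $h=25$: the vertex labels sum to $10$, so they are $1,2,3,4$, and $1+4=2+3$. Impossible. Dually, $h=19$ is impossible.
* $h=24$: take $(v_0,\dots,v_3)=(1,2,3,8)$ and $e_{01}=9$, $e_{02}=10$, $e_{03}=4$, $e_{12}=6$, $e_{13}=7$, $e_{23}=5$. Then $1+9+10+4=2+9+6+7=3+10+6+5=8+4+7+5=24$. Dually, $h=20$ occurs.
* $h=23$: take $(v_0,\dots,v_3)=(1,2,5,10)$ and $e_{01}=9$, $e_{02}=7$, $e_{03}=6$, $e_{12}=8$, $e_{13}=4$, $e_{23}=3$. Then $1+9+7+6=2+9+8+4=5+7+8+3=10+6+4+3=23$. Dually, $h=21$ occurs.
* $h=22$: the vertex labels sum to $22$. If smallest plus largest is $11$, then the other two also sum to $11$, which is excluded. We list the remaining 4-subsets of $\{1,\dots,10\}$ with sum $22$. Smallest element $1$: the other three sum to $21$, and they do not include $10$, which leaves $\{4,8,9\},\{5,7,9\},\{6,7,8\}$. Smallest element $2$: the other three sum to $20$ without $9$ as largest, which leaves $\{3,7,10\},\{4,6,10\},\{5,7,8\}$. Smallest element $3$: the other three sum to $19$ without $8$ as largest, which leaves $\{4,5,10\},\{4,6,9\}$. Smallest element $4$: the only set is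 $\{4,5,6,7\}$, and $4+7=11$. So there are eight sets. The map $x\mapsto11-x$ sends $\{1,4,8,9\},\{1,5,7,9\},\{1,6,7,8\},\{2,5,7,8\}$ to $\{2,3,7,10\},\{2,4,6,10\},\{3,4,5,10\},\{3,4,6,9\}$. Since duality fixes $h=22$, it suffices to exclude the first four. By (4), the six remaining labels must split into three pairs with prescribed differences (up to sign).
  * $\{1,4,8,9\}$: the differences are $6,2,1$. The remaining labels $2,3,5,6,7,10$ contain no pair with difference $6$.
  * $\{1,5,7,9\}$: the differences are $5,3,1$. Among $2,3,4,6,8,10$ only $(3,8)$ has difference $5$. This leaves $2,4,6,10$, with no difference $3$.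
  * $\{1,6,7,8\}$: the differences are $4,3,2$. Among $2,3,4,5,9,10$ only $(5,9)$ has difference $4$. This leaves $2,3,4,10$, with no difference $3$.
  * $\{2,5,7,8\}$: the differences are $4,2,1$. Among $1,3,4,6,9,10$ only $(6,10)$ has difference $4$. This leaves $1,3,4,9$, where only $(1,3)$ has difference $2$. This leaves $(4,9)$, with difference $5\ne1$.

  So $h=22$ is impossible.

This proves Theorem 2. The small cases show that (3) is not sufficient for formal reasons: $p=2$ and $p=4$ are real exceptions.

## 4. Odd $p$: midpoint colors and a switch of levels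

Let $p\ge3$ be odd and $q=(p-1)/2$, so that $e=pq$ and $M=p(q+1)$. The vertices are the elements of $\mathbb Z_p$, represented by $1,\dots,p$. For $c\in\mathbb Z_p$ let $\mathrm{rep}(c)\in\{1,\dots,p\}$ be its representative. We write $[\,\cdot\,]$ for the indicator, $1$ if true and $0$ if false.

### 4.1 Midpoint colors, and what they give at once

Give the edge $xy$ the color $(x+y)/2\in\mathbb Z_p$, which makes sense because $p$ is odd. The edges of color $c$ are $\{c-k,c+k\}$ for $1\le k\le q$. We call $\{c-k,c+k\}$ a $k$-edge. For example, if $p=5$, color $1$ consists of $\{5,2\}$ and $\{4,3\}$. Give the vertex $x$ the color $x-L$, for some fixed $L\in\{0,\dots,p-1\}$. Then each color has $q+1$ items: $q$ edges and one vertex.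

An item of color $c$ gets a label $pB+\mathrm{rep}(c)$ with a level $B\in\{0,\dots,q\}$. This is a bijection onto $\{1,\dots,M\}$ exactly when the $q+1$ levels within each color are distinct.

The color parts of a row sum are easy. As $y$ runs over the vertices other than $x$, the color $(x+y)/2$ takes every value except $x$. So the color parts in $R(x)$, for $x\in\{1,\dots,p\}$, add up to
$$\tfrac{p(p+1)}2-x+\mathrm{rep}(x-L)=\tfrac{p(p+1)}2-L+p[x\le L]. \tag{5}$$

The first thing to try is constant levels: all vertices on level $b$, all $k$-edges on level $\beta_k$, with $b,\beta_1,\dots,\beta_q$ the numbers $0,\dots,q$ in some order. Every vertex lies on exactly two $k$-edges (of colors $x-k$ and $x+k$), so the level parts of all row sums are the same. With $L=0$, (5) is constant and we have a VMTL. Its vertex labels are $pb+1,\dots,pb+p$, so $a=pb$.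

This reaches only multiples of $p$. Taking $L\ne0$ does not help by itself. The vertex labels are then the same set, and by (5) the rows $1,\dots,L$ are too large by exactly $p$. In $K_3$ with $L=1$, $b=0$, the vertices $1,2,3$ get $3,1,2$, the edges $23,13,12$ get $4,5,6$, and the row sums are $14,11,11$.

### 4.2 Switching a vertex with one edge of its color

The excess is exactly one level, so we look for a change of levels that lowers the rows $1,\dots,L$ by one level and leaves the others alone. Suppose a vertex $x$ is on level $b$, and an edge of the same color is on level $b+1$. Exchange the two levels. The color stays valid. If the edge contains $x$, the row sum of $x$ does not change ($+p$ from the vertex, $-p$ from the edge), and the row sum of the other end of the edge drops by $p$. The vertex $x$ has color $c=x-L$, and the edge $\{c-L,c+L\}=\{x-2L,x\}$ has color $c$ and contains $x$. So a switch at $x$ lowers row $x-2L$. We want the lowered rows to be $1,\dots,L$, so we switch at the vertices $x$ with $x-2L\in\{1,\dots,L\}$. There are $L$ of them, and each switch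 raises $S$ by $p$. So $S$ grows by $pL$ and $a$ grows by $L$, which is what we want.

**Proposition 3.** Let $p\ge3$ be odd. Every integer $h$ satisfying (3) is a magic constant of $K_p$.

**Step 1: the labeling.** Its purpose is to realize every integer $a$ with $0\le a\le pq-1=e-1$. The last value $a=e$ is dual to $a=0$. Write $a=pb+L$ with $0\le b\le q-1$ and $0\le L\le p-1$. Let $\kappa\in\{1,\dots,q\}$ with $\kappa\equiv\pm L\pmod p$ (and $\kappa=1$ if $L=0$). Such a $\kappa$ exists, since one of $L,p-L$ is at most $q$. Let
$$T=\{y\in\mathbb Z_p:\ y-2L\in\{1,\dots,L\}\},\qquad |T|=L .$$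
Colors are as above. The levels are:

* for $k\ne\kappa$, all $k$-edges get $B=\beta_k$, where $k\mapsto\beta_k$ is a bijection from $\{1,\dots,q\}\setminus\{\kappa\}$ onto $\{0,\dots,q\}\setminus\{b,b+1\}$ (both sets have $q-1$ elements);
* the vertex $x$ gets $B=b+[x\in T]$;
* the $\kappa$-edge of color $c$ gets $B=b+1-[c+L\in T]$.

**Step 2: it is a bijection.** In color $c$ the vertex is $c+L$. It and the $\kappa$-edge of color $c$ get the levels $b+[c+L\in T]$ and $b+1-[c+L\in T]$, which are $b$ and $b+1$ in some order. The other edges get the other levels, once each.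

**Step 3: the row sums are equal.** The color parts are (5). The $k$-edges with $k\ne\kappa$ contribute $2\beta_k$ levels to every row. Let $L\ne0$. The two $\kappa$-edges at $x$ have colors $x-L$ and $x+L$, so the vertex and these two edges contribute
$$\big(b+[x\in T]\big)+\big(b+1-[x\in T]\big)+\big(b+1-[x+2L\in T]\big)=3b+2-[x\le L]$$
levels, because $x+2L\in T$ means $x\in\{1,\dots,L\}$. Multiplied by $p$, the term $-[x\le L]$ cancels $p[x\le L]$ in (5). For $L=0$ the set $T$ is empty, the contribution is $b+2(b+1)=3b+2$, and (5) is constant. So $R(x)$ does not depend on $x$.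

**Step 4: the vertex sum.** The vertex colors run through $\mathbb Z_p$ once, and the vertex levels sum to $pb+|T|=pb+L$. So $S=\frac{p(p+1)}2+p(pb+L)=\frac{p(p+1)}2+pa$, as (1) requires. By the reduction in Section 2 this proves the proposition. $\square$

For $p=3$, $a=1$ (so $b=0$, $L=1$, $T=\{3\}$) the construction gives exactly the second example of Section 1.

## 5. Even $p$: pairs of vertices, sums and differences

From now on $p=2m$ with $m\ge3$.

The midpoint coloring is not available. If one colors the edge $xy$ by $x+y\in\mathbb Z_{2m}$ instead, then vertex $x$ misses the color $2x$, and $x$ and $x+m$ miss the same color. So the missing colors cannot be handed out bijectively to the vertices. Instead we group the vertices into $m$ pairs and control, for each pair, the sum and the difference of its two row sums.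

Let $|U|=m$. The vertices of $K_p$ are $(u,\varepsilon)$ with $u\in U$, $\varepsilon\in\{0,1\}$. The edges are of two kinds. For $u\in U$ there is the edge $\iota_u=(u,0)(u,1)$. For each pair $\{u,w\}\subset U$ there are four edges joining $\{(u,0),(u,1)\}$ to $\{(w,0),(w,1)\}$, and we call these four edges the square of $\{u,w\}$. Put
$$\Sigma(u)=R(u,0)+R(u,1),\qquad \Delta(u)=R(u,0)-R(u,1).$$
All row sums are equal if and only if $\Sigma$ is constant and $\Delta$ is identically $0$. Note that $\iota_u$ is counted twice in $\Sigma(u)$ and not at all in $\Delta(u)$.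

**Definition 4 (blocks and residues).** Write $\langle n;r\rangle=nm+r$ with block $n\in\{0,\dots,2m\}$ and residue $r\in\{1,\dots,m\}$. These are exactly the numbers $1,\dots,m(2m+1)=M$.

Example. For $m=3$, block $0$ is $1,2,3$, block $1$ is $4,5,6$, and $\langle5;2\rangle=17$.

### 5.1 Directed squares

**Definition 5 (directed squares).** Let $f$ be a permutation of $U$ whose cycles all have length at least $3$. Then the pairs $\{u,f(u)\}$, $u\in U$, are $m$ distinct pairs: if $\{u,f(u)\}=\{w,f(w)\}$ with $u\ne w$, then $f(u)=w$ and $f(w)=u$, a 2-cycle. For each $u$ choose signs $s_u,s'_u\in\{\pm1\}$, and let $\epsilon_u=0$ if $s_u=1$, $\epsilon_u=1$ if $s_u=-1$, and $\epsilon'_u$ likewise from $s'_u$. Name the edges of the square of $\{u,f(u)\}$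
$$\begin{aligned}P_u&=(u,\epsilon_u)(f(u),\epsilon'_u),& Q_u&=(u,1-\epsilon_u)(f(u),1-\epsilon'_u),\\ D_u&=(u,\epsilon_u)(f(u),1-\epsilon'_u),& D'_u&=(u,1-\epsilon_u)(f(u),\epsilon'_u).\end{aligned}$$
Given bijections $\rho,\sigma:U\to\{1,\dots,m\}$, label
$$P_u=\langle B_P(u);\rho(u)\rangle,\quad Q_u=\langle B_Q(u);\sigma(u)\rangle,\quad D_u=\langle\delta;m+1-\sigma(u)\rangle,\quad D'_u=\langle\delta';m+1-\rho(u)\rangle .$$

**Lemma 4.** The square of $\{u,f(u)\}$ contributes

* to $\Sigma(u)$ and to $\Sigma(f(u))$: $\ m\big(B_P(u)+B_Q(u)+\delta+\delta'\big)+2(m+1)$;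
* to $\Delta(u)$: $\ s_u\big[m\big(B_P(u)-B_Q(u)+\delta-\delta'\big)+2(\rho(u)-\sigma(u))\big]$;
* to $\Delta(f(u))$: $\ s'_u\,m\big(B_P(u)-B_Q(u)-\delta+\delta'\big)$.

*Proof.* Each of the four edges has exactly one end over $u$ and one over $f(u)$. So the contribution to either $\Sigma$ is the sum of the four labels, and the residues sum to $\rho+\sigma+(m+1-\sigma)+(m+1-\rho)=2(m+1)$. At $u$, the edges $P_u,D_u$ meet $(u,\epsilon_u)$ and $Q_u,D'_u$ meet the other vertex, so the contribution to $\Delta(u)$ is $s_u(P_u+D_u-Q_u-D'_u)$. Its residue part is $\rho+(m+1-\sigma)-\sigma-(m+1-\rho)=2(\rho-\sigma)$. At $f(u)$, the edges $P_u,D'_u$ meet $(f(u),\epsilon'_u)$, so the contribution is $s'_u(P_u+D'_u-Q_u-D_u)$, with residue part $\rho+(m+1-\rho)-\sigma-(m+1-\sigma)=0$. $\square$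

Example. Let $m=3$, $\rho(u)=\sigma(u)=2$, $B_P=1$, $B_Q=3$, $\delta=6$, $\delta'=5$, both signs $+1$. Then $P,Q,D,D'=5,11,20,17$. The contribution to $\Delta(u)$ is $5+20-11-17=-3=3(-2+1)$, and to $\Delta(f(u))$ it is $5+17-11-20=-9=3(-2-1)$.

Each $u$ lies in two squares of $f$: the out square, of $\{u,f(u)\}$, and the in square, of $\{f^{-1}(u),u\}$. The sign $s_u$ affects only $\Delta(u)$, through the out square of $u$. The sign $s'_{f^{-1}(u)}$ also affects only $\Delta(u)$, through the in square of $u$. Neither affects $\Sigma$ or the set of labels used. So these signs are free and independent.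

### 5.2 Raising vertex labels and repairing $\Sigma$ by a cyclic shift

As for odd $p$, keeping the blocks constant will give only special values of $a$. To reach the others we raise vertex labels over a set $T\subset U$, and pay by lowering labels in the out squares of the same $u\in T$. In $\Sigma(u)$ this cancels. But an out square of $u$ is also the in square of $f(u)$, so $\Sigma$ becomes too small on $f(T)$. We repair this by shifting the residues of other labels cyclically. A cyclic shift by $t$ adds a constant, except for a drop of $m$ at the $t$ largest residues. So we arrange that the $t$ largest residues sit on $f(T)$.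

**Definition 6 (shift data).** For a bijection $\rho:U\to\{1,\dots,m\}$, a permutation $f$ of $U$ and $0\le t\le m$, put
$$J=\{u:\rho(u)>m-t\},\quad T=f^{-1}(J),\quad c(u)=\rho(u)+t-m[u\in J],\quad \tau_u=[u\in T],\quad j_u=[u\in J].$$

Then $|J|=|T|=t$, the map $c$ is a bijection onto $\{1,\dots,m\}$, and
$$\tau_{f^{-1}(u)}=j_u,\qquad \rho(u)-c(u)=-t+m\,j_u. \tag{6}$$

Example. Let $U=\mathbb Z_3$, $f(u)=u+1$, $\rho(1)=1,\rho(2)=2,\rho(3)=3$, $t=1$. Then $J=\{3\}$, $T=\{2\}$, and $c(1)=2$, $c(2)=3$, $c(3)=1$.

## 6. $p\equiv2\pmod 4$: every $a\ge m/2$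

Let $p=2m$ with $m\ge3$ odd. By the reduction, we need all $a\in\mathbb Z+\frac12$ with $\frac12\le a\le e/2=m^2-\frac m2$.

Let $U=\mathbb Z_m$ and $f_d(u)=u+d$ for $1\le d\le\frac{m-1}2$. The cycles of $f_d$ have length $m/\gcd(m,d)$, which is at least $3$ because $m$ is odd and $0<d<m$. Every pair in $\mathbb Z_m$ has exactly one representation as $\{u,u+d\}$ with such a $d$. So the squares of $f_1,\dots,f_{(m-1)/2}$ partition all squares. Put $f=f_1$, and call $f_2,\dots,f_{(m-1)/2}$ the extra classes. There are $r=\frac{m-3}2$ of them. Fix any bijection $\rho:U\to\{1,\dots,m\}$.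

An extra class is always labeled as in Definition 5 with $\sigma=\rho$ and four constant blocks. It uses all labels of these four blocks and contributes a constant to $\Sigma$. Call it standard if $B_P-B_Q=\delta-\delta'=1$. It then uses two pairs of consecutive blocks. By Lemma 4 a standard class contributes $\pm2m$ to each $\Delta(u)$, through its out square and with free sign, and nothing through its in square.

A parity remark tells us how to place the vertex labels. Suppose $\sigma=\rho$ everywhere, $B_P-B_Q$ is constant on each class, and both vertices over $u$ have residue $\rho(u)$. A class with $B_P-B_Q=\beta$ and $\delta-\delta'=d$ contributes $\pm(\beta+d)\pm(\beta-d)$ to $\Delta(u)/m$, which is even. So $\Delta(u)=0$ forces the two vertex labels over $u$ to lie in blocks whose difference is even. Blocks $A$ and $A+1$ for the vertices cannot work in this setting. We use $A$ and $A+2$, whose smallest vertex sum ($A=0$) corresponds to $a=m/2$, as Step 5 below shows. This is why smaller $a$ need a separate section.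

**Proposition 5.** Let $m\ge3$ be odd. Every $a\in\mathbb Z+\frac12$ with $\frac m2\le a\le m^2-\frac m2$ is realized on $K_{2m}$.

**Step 1: parameters and blocks.** This step distributes the $2m+1$ blocks. The number $a-\frac m2$ is an integer between $0$ and $m^2-m$, so
$$a=\tfrac m2+Am+t,\qquad 0\le t\le m-1,\quad 0\le A\le m-1 .$$
The window is the set of blocks $A,A+1,A+2,A+3$. It fits, since $A+3\le m+2\le2m$. The other $2m-3$ blocks form two intervals (one may be empty) of odd total length, so exactly one has odd length. Hence they split into one single block $C$ and $m-2$ pairs of consecutive blocks. One pair is $\{\delta',\delta\}$ with $\delta=\delta'+1$. The other $m-3=2r$ pairs serve the $r$ extra classes, all standard.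

**Step 2: the labeling.** Take the shift data of $\rho,f,t$, and $\sigma=\rho$.

* The vertices $(u,0),(u,1)$ get, in either order, $\langle A+\tau_u;\rho(u)\rangle$ and $\langle A+2+\tau_u;\rho(u)\rangle$.
* $\iota_u=\langle C;m+1-c(u)\rangle$.
* The squares of $f$ have $B_P(u)=A+1-\tau_u$, $B_Q(u)=A+3-\tau_u$, and $\delta,\delta'$ from Step 1.

It is a bijection: at the residue $\rho(u)$, the first vertex label and $P_u$ use the blocks $A+\tau_u$, $A+1-\tau_u$, which are $A,A+1$ in some order. The second vertex label and $Q_u$ use $A+2+\tau_u$, $A+3-\tau_u$, which are $A+2,A+3$. Block $C$ is used by the $\iota_u$, blocks $\delta,\delta'$ by the $D_u,D'_u$, and the rest by the extra classes.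

**Step 3: $\Sigma$ is constant.** Up to constants, the vertices contribute $2\rho(u)+2m\tau_u$, the edge $\iota_u$ (counted twice) contributes $-2c(u)$, the out square $-2m\tau_u$, and the in square $-2m\tau_{f^{-1}(u)}=-2mj_u$. By (6) the total is
$$2\rho(u)-2c(u)-2mj_u=-2t .$$

**Step 4: $\Delta$ can be made $0$.** In $\Delta(u)/m$ the vertex labels contribute $\pm2$, the out square $\pm(-2+1)=\pm1$, the in square $\pm(-2-1)=\pm3$, and the extra classes $r$ terms $\pm2$. All signs are free. If $r$ is even, use $2+1-3=0$ and let the extra terms cancel in pairs. If $r$ is odd, use $2-1-3=-2$ and let the extra terms sum to $+2$.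

**Step 5: the vertex sum.** The residues give $2\cdot\frac{m(m+1)}2$ and the blocks give $m\sum_u(2A+2+2\tau_u)$, so
$$S=m(m+1)+m^2(2A+2)+2mt=2m\big(Am+t+\tfrac m2\big)+m(2m+1)=pa+M .\qquad\square$$

Example ($K_6$, $a=\frac32$). Here $m=3$, $A=t=0$, $r=0$, $C=4$, $\delta'=5$, $\delta=6$. With $\rho(u)=u\in\{1,2,3\}$ we get $(u,0)=u$, $(u,1)=6+u$, $\iota_u=16-u$, $P_u=3+u$, $Q_u=9+u$, $D_u=22-u$, $D'_u=19-u$. In units of $m$ we need $-2-s_u-3s'_{f^{-1}(u)}=0$, so all $s=1$ and all $s'=-1$. Row $(1,0)$ is $1+15$, plus $P_1+D_1=4+21$, plus $Q_3+D_3=12+19$, total $72$. Row $(1,1)$ is $7+15$, plus $Q_1+D'_1=10+18$, plus $P_3+D'_3=6+16$, total $72$. Formula (2) says $h=\frac{147}2-\frac32=72$.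

## 7. $p\equiv2\pmod 4$: the values $a<m/2$

Still $m\ge3$ is odd. Now $a=\ell/2$ with $\ell$ odd, and since $\ell<m$ with $m$ odd, $1\le\ell\le m-2$.

For such small $a$ we place the vertices in blocks $0$ and $1$, and raise $\ell$ of the labels in block $1$ to block $2$. Then $S=M+m\ell=M+2ma$. Two things go wrong if the rest is done as in Section 6.

First, only one vertex label over $u$ is raised, and only $P_u$ is lowered, so the error in $\Sigma$ on $J$ is $-m$, while $-2c(u)$ from $\iota_u$ repairs $2m$. The remedy is to give $(u,0)$ the residue $c(u)$ instead of $\rho(u)$. The residues then contribute $c+\rho-2c=\rho-c$, which repairs exactly $m$.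

Second, the vertex blocks differ by an odd number, and the parity remark of Section 6 stands in the way. Moreover $\Delta(u)$ now contains $c(u)-\rho(u)=\ell-mj_u$, which is not a multiple of $m$. Both are remedied by the term $2(\rho-\sigma)$ in Lemma 4. If $\sigma$ is the cyclic shift of $\rho$ by $\theta=\frac{m-\ell}2$, then $2(\rho-\sigma)\equiv-(m-\ell)\pmod{2m}$. With the sign $s_u=-1$ this cancels the stray $\ell$ and contributes an odd multiple of $m$.

### 7.1 $m\ge5$

**Proposition 6.** Let $m\ge5$ be odd and $1\le\ell\le m-2$ odd. Then $a=\ell/2$ is realized on $K_{2m}$.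

**Step 1: the labeling.** Keep $U=\mathbb Z_m$, $f=f_1$, the $r=\frac{m-3}2\ge1$ extra classes and $\rho$ from Section 6. Take the shift data with $t=\ell$. Let $\theta=\frac{m-\ell}2$, an integer with $1\le\theta<m$, and
$$\sigma(u)=\rho(u)+\theta-m\kappa_u,\qquad \kappa_u=[\rho(u)>m-\theta],$$
a bijection onto $\{1,\dots,m\}$. Label:

* $(u,0)=\langle0;c(u)\rangle$, $\ (u,1)=\langle1+\tau_u;\rho(u)\rangle$, $\ \iota_u=\langle8;m+1-c(u)\rangle$;
* the squares of $f$ with $s_u=s'_u=-1$ for all $u$, and $B_P(u)=2-\tau_u$, $B_Q=4$, $\delta=9$, $\delta'=10$;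
* the first extra class with $\sigma=\rho$ and $B_P=7$, $B_Q=6$, $\delta=5$, $\delta'=3$;
* the other $r-1$ extra classes standard, with the $m-5=2(r-1)$ pairs $\{11,12\},\{13,14\},\dots,\{2m-1,2m\}$.

It is a bijection: at residue $\rho(u)$, the vertex $(u,1)$ and $P_u$ use the blocks $1+\tau_u$ and $2-\tau_u$, which are $1,2$ in some order. Each other block from $0$ to $2m$ is used by exactly one family of $m$ items, with all residues.

**Step 2: $\Sigma$ is constant.** Up to constants, the vertices contribute $c(u)+\rho(u)+m\tau_u$, the edge $\iota_u$ contributes $-2c(u)$, the out square $-m\tau_u$, the in square $-mj_u$. By (6) the total is $\rho(u)-c(u)-mj_u=-\ell$.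

**Step 3: the fixed part of $\Delta$.** This step computes the contribution of everything except the extra classes. Let $d=\delta-\delta'=-1$.

* The vertices contribute $c(u)-\rho(u)-m(1+\tau_u)=\ell-mj_u-m-m\tau_u$.
* The out square has sign $-1$, and $2(\rho-\sigma)=-2\theta+2m\kappa_u=-(m-\ell)+2m\kappa_u$. It contributes $-m(2-\tau_u-4+d)+(m-\ell)-2m\kappa_u=m(2+\tau_u-d)+m-\ell-2m\kappa_u$.
* The in square has sign $-1$, and $B_P(f^{-1}(u))=2-j_u$. It contributes $-m(2-j_u-4-d)=m(2+j_u+d)$.

In the sum, $\ell$, $j_u$, $\tau_u$ and $d$ cancel, and what remains is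
$$m(4-2\kappa_u)\in\{2m,4m\}. \tag{7}$$

**Step 4: the extra classes cancel it.** The first extra class has $B_P-B_Q=1$ and $\delta-\delta'=2$, so it contributes $m\big(\pm(1+2)\pm(1-2)\big)$ with both signs free. That is any of $\pm2m,\pm4m$. The other $r-1$ classes contribute $\pm2m$ each, with free signs. If $r-1$ is even, let these cancel, and let the first class contribute the negative of (7). If $r-1$ is odd, let them sum to $+2m$ when $\kappa_u=1$ (total so far $4m$, first class $-4m$), and to $-2m$ when $\kappa_u=0$ (total so far $2m$, first class $-2m$). So $\Delta\equiv0$ can be achieved.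

**Step 5: the vertex sum.** The residues give $m(m+1)$ and the blocks $m\sum_u(1+\tau_u)=m(m+\ell)$. So $S=m(m+1)+m(m+\ell)=m\ell+m(2m+1)=pa+M$. $\square$

### 7.2 $m=3$: one labeling of $K_6$

For $m=3$ there is no extra class to cancel (7), and there are only the blocks $0,\dots,6$. The only value left is $a=\frac12$, that is $h=\frac{147}2-\frac12=73$. Here is a labeling. The vertices are $X_a,X_b,Y_a,Y_b,Z_a,Z_b$, the vertex labels stand on the diagonal, and the edge labels stand off the diagonal.

| | $X_a$ | $X_b$ | $Y_a$ | $Y_b$ | $Z_a$ | $Z_b$ | sum |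
|---|---|---|---|---|---|---|---|
| $X_a$ | 6 | 15 | 9 | 20 | 5 | 18 | 73 |
| $X_b$ | 15 | 2 | 11 | 14 | 21 | 10 | 73 |
| $Y_a$ | 9 | 11 | 1 | 17 | 19 | 16 | 73 |
| $Y_b$ | 20 | 14 | 17 | 3 | 7 | 12 | 73 |
| $Z_a$ | 5 | 21 | 19 | 7 | 8 | 13 | 73 |
| $Z_b$ | 18 | 10 | 16 | 12 | 13 | 4 | 73 |

The diagonal is $1,2,3,4,6,8$, and the edges carry $5,7$ and $9,\dots,21$. So the labels are exactly $1,\dots,21$. Propositions 5 and 6 and this table settle every $p\equiv2\pmod4$ with $p\ge6$.

## 8. $p\equiv0\pmod 4$: a leftover 1-factor

Let $p=2m$, $m=2n$, $n\ge2$. We need every integer $a$ with $0\le a\le e/2=m^2-\frac m2$.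

### 8.1 Two parity obstructions

In Section 6 all squares were organized by permutations $f_d$, which means that $K_U$ was split into 2-regular graphs. Now $K_U$ has odd degree $m-1$, so this is impossible. We use instead a 1-factorization $I_1,\dots,I_{m-1}$ of $K_U$ and let $I_1\cup I_2$ carry a permutation $f$. There remain $m-3$ factors, an odd number.

The squares of a single 1-factor cannot be neutral. A square is a $2\times2$ array $\begin{pmatrix}\alpha&\beta\\ \gamma&\omega\end{pmatrix}$ of labels whose rows belong to $(z,0),(z,1)$ and whose columns belong to $(g,0),(g,1)$. If it contributed $0$ to both $\Delta(z)$ and $\Delta(g)$, then $\alpha+\beta=\gamma+\omega$ and $\alpha+\gamma=\beta+\omega$. Subtracting gives $\beta=\gamma$, which is not allowed. It can be neutral at one end only. Two 1-factors can compensate each other (Section 8.3), but an odd number of them leaves one, which we call $H=I_3$. Each edge of $H$ gets a tail, where its square is neutral, and a head, where it is not. Our labels will give $\pm m$ at the heads.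

The second obstruction is the one of Section 6. To reach $a=0$ we start the vertices in blocks $A$ and $A+1$. With $\sigma=\rho$, the vertices then contribute an odd number to $\Delta(u)/m$ and the squares of $f$ an even number. At the heads, the $\pm1$ from $H$ corrects the parity. At the tails nothing does. So at the tails we need another $\pm1$, and Lemma 4 has a place for it: if $\rho(u)-\sigma(u)=\pm n=\pm\frac m2$, then $2(\rho(u)-\sigma(u))=\pm m$. We therefore take $\sigma=\rho\circ\pi$, where $\pi$ is an involution that exchanges elements whose $\rho$-values differ by $n$, and which moves exactly the tails.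

There are $n$ tails, and $\pi$ moves an even number of elements. For odd $n$ we must let $\pi$ move one head $u_1$ too, and correct the parity at $u_1$ by labeling its $H$-square differently, so that it contributes $\pm2$ instead of $\pm1$. There is one more condition: for the labels to be distinct, the set $T$ of the shift data must be invariant under $\pi$.

### 8.2 The combinatorial data

Write $a=Am+t$ with $0\le t\le m-1$. Since $a<m^2$, $0\le A\le m-1$.

**Lemma 7.** There are a 1-factorization $I_1,\dots,I_{m-1}$ of $K_U$, a permutation $f$ of $U$ with cycles of length at least $4$ whose pairs $\{u,f(u)\}$ are the edges of $I_1\cup I_2$, a choice of head and tail for every edge of $H=I_3$, a set $Y\subset U$, a bijection $\rho:U\to\{1,\dots,m\}$ and an involution $\pi$ of $U$ such that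

* (i) $\pi$ fixes $U\setminus Y$ pointwise, and $\rho(\pi(u))=\rho(u)\pm n$ for $u\in Y$;
* (ii) $T=f^{-1}\{u:\rho(u)>m-t\}$ is $\pi$-invariant;
* (iii) if $n$ is even, $Y$ is the set of tails; if $n$ is odd, $Y$ is the set of tails together with one head $u_1$.

The guiding principle for (ii) is: if $T\cap Y=\emptyset$ or $T\supseteq Y$, then $T$ is $\pi$-invariant, because $\pi$ fixes every element outside $Y$ and maps $Y$ to $Y$.

**Step 1: $n$ even.** Let $|W|=n$ and $U=W\times\{+,-\}$. Take a 1-factorization of $K_W$. From each of its $n-1$ factors make two 1-factors of $K_U$: one consists of all $a^+b^+,a^-b^-$ with $ab$ in the factor, the other of all $a^+b^-,a^-b^+$. Together with $\{a^+a^-:a\in W\}$ these are $2(n-1)+1=m-1$ factors, and every pair in $U$ occurs in exactly one of them.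

Let $I_1,I_2$ be the two factors made from one factor of $K_W$, and $H=\{a^+a^-\}$. An edge $ab$ of that factor yields the 4-cycle $a^+,b^+,a^-,b^-$. So $U$ splits into $n/2$ quadruples $x_1^i,\dots,x_4^i$ with $f:x_1^i\to x_2^i\to x_3^i\to x_4^i\to x_1^i$ and $H$-edges $x_1^ix_3^i$, $x_2^ix_4^i$. Let the tails be all $x_1^i,x_2^i$, let $Y$ be the set of tails, and let $\pi$ swap $x_1^i$ and $x_2^i$ for every $i$ and fix the rest. For $1\le i\le n/2$ put:

* if $t\le n$: $\rho(x_1^i)=n+i$, $\rho(x_2^i)=i$, $\rho(x_3^i)=\frac n2+i$, $\rho(x_4^i)=n+\frac n2+i$. The residues greater than $n$ are on the $x_1^i,x_4^i$, whose $f$-preimages are the $x_4^i,x_3^i$. Since $m-t\ge n$, we get $T\subset U\setminus Y$.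
* if $t>n$: $\rho(x_1^i)=i$, $\rho(x_2^i)=n+i$, $\rho(x_3^i)=n+\frac n2+i$, $\rho(x_4^i)=\frac n2+i$. The residues greater than $n$ are on the $x_2^i,x_3^i$, whose $f$-preimages are the $x_1^i,x_2^i$, which form $Y$. Since $m-t<n$, we get $T\supseteq Y$.

In both cases $\rho$ is a bijection, $\rho(x_1^i)$ and $\rho(x_2^i)$ differ by $n$, and (i), (ii), (iii) hold.

**Step 2: $n$ odd, the graph.** Here $n\ge3$. This step finds $f$, $H$ and $Y$. Let $U=\mathbb Z_n\times\{0,1\}$. A 1-factorization of $K_U$ is given by the factors
$$\{(c-k,\eta)(c+k,\eta):1\le k\le\tfrac{n-1}2,\ \eta=0,1\}\cup\{(c,0)(c,1)\}\quad(c\in\mathbb Z_n)$$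
and $\{(x,0)(x+d,1):x\in\mathbb Z_n\}$ for $d=1,\dots,n-1$. These are $2n-1$ factors. Pairs inside one copy of $\mathbb Z_n$ have a unique midpoint $c$, and pairs between the copies have a unique difference $d$, with $d=0$ covered by the pairs $(c,0)(c,1)$.

Let $I_1,I_2$ be the factors $d=1,2$, with $f(x,0)=(x+1,1)$ and $f(y,1)=(y-2,0)$. Let $H$ be the factor $c=0$. Since $f^2(x,0)=(x-1,0)$ and $f$ exchanges the two copies, $f$ is a single cycle of length $2n\ge6$. Number $U$ along this cycle: put $\varphi(2i)=(-i,0)$, $\varphi(2i+1)=(1-i,1)$. This is well defined on $\mathbb Z_{2n}$. Moreover $f(\varphi(2i))=(1-i,1)=\varphi(2i+1)$ and $f(\varphi(2i+1))=(-1-i,0)=\varphi(2i+2)$. From now on we write $j$ for $\varphi(j)$, so $f(j)=j+1$ on $\mathbb Z_{2n}$. As $(k,0)=\varphi(-2k)$ and $(k,1)=\varphi(3-2k)$, the $H$-edges are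
$$\{2k,-2k\},\quad\{3+2k,3-2k\}\quad(1\le k\le\tfrac{n-1}2),\quad\{0,3\}.$$

Let $Y^c=\{4i,4i+1:1\le i\le\frac{n-1}2\}$, a set of $n-1$ elements with representatives between $4$ and $2n-1$, and let $Y=\mathbb Z_{2n}\setminus Y^c$, so $|Y|=n+1$. Here $4i=2k$ with $k=2i\in\{2,4,\dots,n-1\}$, and $4i+1=3+2k$ with $k=2i-1\in\{1,3,\dots,n-2\}$. Since $n$ is odd, $k\mapsto n-k$ exchanges even and odd numbers in $\{1,\dots,n-1\}$. So each of these two sets of $k$'s contains exactly one of $k,-k$ modulo $n$, for each $k\not\equiv0$. Hence $Y^c$ contains exactly one end of every $H$-edge except $\{0,3\}$, and both $0$ and $3$ lie in $Y$. Let the heads be $Y^c\cup\{3\}$, and put $u_1=3$. Then $0$ is the tail of $\{0,3\}$, and $Y$ consists of the tails and $u_1$. This is (iii).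

Example ($n=3$, $p=12$). $U=\mathbb Z_6$, $H=\{24,15,03\}$, $Y^c=\{4,5\}$, $Y=\{0,1,2,3\}$, heads $4,5,3$, tails $2,1,0$.

Let $K=f(Y^c)=\{4i+1,4i+2:1\le i\le\frac{n-1}2\}$. Its last element is $2n=0$. The elements $4i+1$ lie in $Y^c$. The elements $4i+2$ lie in $Y$: for $i\le\frac{n-3}2$ their representatives are between $6$ and $2n-4$ and congruent to $2$ modulo $4$, while those of $Y^c$ are congruent to $0$ or $1$. The last one is $0\in Y$. So $|K\cap Y|=|K\cap Y^c|=\frac{n-1}2$.

**Step 3: $n$ odd, $t\le n-1$.** Now we choose $\rho$ and $\pi$. Pick $y^*\in Y\setminus K$ and let $Z=K\cup\{y^*\}$, so $|Z|=n$. Let $\rho$ map $K$ onto $\{n+2,\dots,2n\}$, and $\rho(y^*)=n+1$. Since $|Y\cap Z|=\frac{n-1}2+1=\frac{n+1}2=|Y\setminus Z|$, we can choose an involution $\pi$ of $Y$ exchanging $Y\cap Z$ and $Y\setminus Z$. It is extended by the identity on $Y^c$. Put $\rho(\pi(y))=\rho(y)-n$ for $y\in Y\cap Z$. These are $\frac{n+1}2$ distinct residues in $\{1,\dots,n\}$. The remaining $\frac{n-1}2$ residues go to the $\frac{n-1}2$ elements of $Y^c\setminus Z$ in any way. This gives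 (i). Since $m-t\ge n+1$, we have $\{\rho>m-t\}\subset K$, so $T\subset f^{-1}(K)=Y^c$, and (ii) holds.

**Step 4: $n$ odd, $t\ge n+1$.** Keep $\pi$ from Step 3 and replace that $\rho$ by $m+1-\rho$. Property (i) persists. The elements whose new residue is at most $m-t\le n-1$ had old residue at least $n+2$, so they lie in $K$. Hence $U\setminus T\subset f^{-1}(K)=Y^c$, so $T\supseteq Y$, and (ii) holds.

**Step 5: $n$ odd, $t=n$.** With Step 3 we would now get $T=Y^c\cup\{f^{-1}(y^*)\}$, and the element $f^{-1}(y^*)\in Y$ is moved by $\pi$ out of $T$. Since $|Y^c|=n-1<n<|Y|$, the set $T$ must properly cut $Y$, and we let it contain one pair exchanged by $\pi$. Let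
$$T_0=(Y^c\setminus\{2n-1\})\cup\{0,1\},\qquad Z=f(T_0)=\{4i+1:1\le i\le\tfrac{n-1}2\}\cup\{4i+2:1\le i\le\tfrac{n-3}2\}\cup\{1,2\}.$$
Then $|Z|=n$, and $Y\cap Z$ consists of the $4i+2$ and of $1,2$. So $|Y\cap Z|=\frac{n-3}2+2=\frac{n+1}2=|Y\setminus Z|$, and $1\in Y\cap Z$, $0\in Y\setminus Z$. Let $\rho$ map $Z$ onto $\{n+1,\dots,2n\}$. Let $\pi$ exchange $Y\cap Z$ and $Y\setminus Z$ with $\pi(1)=0$, and fix $Y^c$. Put $\rho(\pi(y))=\rho(y)-n$ for $y\in Y\cap Z$, and give the remaining $\frac{n-1}2$ residues to the $\frac{n-1}2$ elements of $Y^c\setminus Z$. Then (i) holds, $\{\rho>m-t\}=\{\rho>n\}=Z$, and $T=f^{-1}(Z)=T_0$. It meets $Y$ in $\{0,1\}$, which $\pi$ exchanges. So $T$ is $\pi$-invariant. $\square$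

Example ($n=t=3$). $T_0=\{4,0,1\}$, $Z=\{5,1,2\}$. Take $\pi$ to be $1\leftrightarrow0$, $2\leftrightarrow3$, and $\rho(1),\rho(2),\rho(5)=4,5,6$, $\rho(0),\rho(3),\rho(4)=1,2,3$.

### 8.3 The labeling

**Proposition 8.** Let $p=2m$ with $m=2n$, $n\ge2$. Every integer $a$ with $0\le a\le m^2-\frac m2$ is realized on $K_p$.

Take the data of Lemma 7, put $\sigma=\rho\circ\pi$, and let $J,T,c,\tau,j$ be the shift data of $\rho,f,t$.

**Step 1: distributing the blocks.** The window is $A,\dots,A+3$, and $A+3\le m+2\le2m$. The other $2m-3\ge5$ blocks form two intervals (one may be empty) of odd total length, so they contain $\frac{2m-4}2=m-2\ge2$ disjoint pairs of consecutive blocks. Let $\{\delta,\delta+1\}$ and $\{G,G+1\}$ be two of them, and put $\delta'=\delta+1$. Let $C$ be another block. Split the remaining $2(m-4)$ blocks arbitrarily into $m-4$ pairs, one for each of $I_4,\dots,I_{m-1}$.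

**Step 2: the labels.**

* Vertices: $(u,0),(u,1)$ get, in either order, $\langle A;\rho(u)\rangle$ and $\langle A+1+2\tau_u;\rho(u)\rangle$.
* $\iota_u=\langle C;m+1-c(u)\rangle$.
* Squares of $f$: as in Definition 5, with $B_P(u)=A+3-\tau_u$, $B_Q(u)=A+2-\tau_u$ and the above $\delta,\delta'$.
* $H$: enumerate its edges $e_1,\dots,e_n$; if $n$ is odd, let $e_{(n+1)/2}$ be the edge with head $u_1$, that is $\{0,3\}$. For $e_k$ with tail $z$ and head $g$, let $x=k$, $y=k+n$, and label
$$\begin{aligned}(z,0)(g,0)&=\langle G;x\rangle,&(z,0)(g,1)&=\langle G+1;m+1-x\rangle,\\(z,1)(g,0)&=\langle G+1;m+1-y\rangle,&(z,1)(g,1)&=\langle G;y\rangle.\end{aligned}$$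
  Exception: for $n$ odd and $k=\frac{n+1}2$ (so $x+y=m+1$), interchange the last two labels. In every $H$-square the roles of $(g,0)$ and $(g,1)$ may be interchanged.
* $I_4,\dots,I_{m-1}$: this is an even number $m-4$ of factors. Group them in pairs $(I,I')$. The union $I\cup I'$ consists of even cycles, so $U$ can be colored black and white such that every edge of $I\cup I'$ has one end of each color. For $I$ with its blocks $n_1,n_2$ and edges $\{b_k,w_k\}$ ($b_k$ black, $w_k$ white, $1\le k\le n$), let $x=2k-1$, $y=2k$ and label
$$\begin{aligned}(w_k,0)(b_k,0)&=\langle n_1;x\rangle,&(w_k,0)(b_k,1)&=\langle n_2;m+1-x\rangle,\\(w_k,1)(b_k,0)&=\langle n_2;m+1-y\rangle,&(w_k,1)(b_k,1)&=\langle n_1;y\rangle.\end{aligned}$$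
  For $I'$ do the same with its own two blocks, but with $(b,0)$ and $(b,1)$ interchanged.

**Step 3: it is a bijection.** Block $A$ is used by the first vertex labels, $C$ by the $\iota_u$, and $\delta,\delta'$ by the $D_u,D'_u$. In $H$, the residues $x,y$ run together through $1,\dots,2n$, so blocks $G$ and $G+1$ are used exactly once each, also with the exception. The same holds for the two blocks of each $I_i$, where $x,y$ are $2k-1,2k$. It remains to check $A+1,A+2,A+3$. Fix a residue $r$, and let $u=\rho^{-1}(r)$ and $w=\sigma^{-1}(r)=\pi(u)$. The labels of residue $r$ in these blocks are used by the second vertex label at $u$ (block $A+1+2\tau_u$), by $P_u$ (block $A+3-\tau_u$) and by $Q_w$ (block $A+2-\tau_w$). By (ii), $\tau_w=\tau_u$. So the blocks are $A+1,A+3,A+2$ if $\tau_u=0$, and $A+3,A+2,A+1$ if $\tau_u=1$.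

**Step 4: $\Sigma$ is constant.** Every $u$ lies on one edge of $H$, whose four labels sum to $m(4G+2)+2(m+1)$, also in the exceptional square. Likewise each of $I_4,\dots,I_{m-1}$ contributes a constant, $2m(n_1+n_2)+2(m+1)$. The rest is, up to constants: vertices $2\rho(u)+2m\tau_u$, edge $\iota_u$ counted twice $-2c(u)$, out square $-2m\tau_u$, in square $-2mj_u$. By (6), the total is $2(\rho(u)-c(u))-2mj_u=-2t$.

**Step 5: the contributions to $\Delta$.** A pair $(I,I')$ contributes $0$. At a white vertex $w$ over an edge of $I$, both rows get $m(n_1+n_2)+m+1$, and the same holds for $I'$ with its blocks. At a black vertex, $I$ contributes $x+(m+1-y)-(m+1-x)-y=2(x-y)=-2$, since the blocks cancel. $I'$ contributes $+2$ because of the interchange. The other contributions to $\Delta(u)/m$ are as follows.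

* Vertex labels: $\pm1$ if $u\notin T$, $\pm3$ if $u\in T$, with free sign.
* Out square: $B_P-B_Q+\delta-\delta'=1-1=0$, so Lemma 4 gives $2s_u(\rho(u)-\sigma(u))/m$. By (i) this is $\pm1$ with free sign if $u\in Y$, and $0$ if $u\notin Y$.
* In square: $s'_{f^{-1}(u)}(1+1)=\pm2$, with free sign.
* $H$, at a tail $z$: both rows get $(2G+1)m+m+1$ from the square, also in the exceptional case, where only two labels at $(z,1)$ are interchanged. So the contribution is $0$.
* $H$, at a head $g$ of an unexceptional edge: the blocks cancel and the residues give $2(x-y)=-2n=-m$. So the contribution is $\pm1$, and the sign is free because $(g,0),(g,1)$ may be interchanged. This interchange does not affect the tail.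
* $H$, at $u_1$ ($n$ odd): $(g,0)$ gets $\langle G;x\rangle+\langle G;y\rangle$ and $(g,1)$ gets $\langle G+1;m+1-x\rangle+\langle G+1;m+1-y\rangle$. The difference is $2(x+y)-2(m+1)-2m=-2m$, because $x+y=m+1$. So the contribution is $\pm2$, with free sign.

**Step 6: choosing the signs.** All these signs are independent. By (iii), a tail lies in $Y$, and a head other than $u_1$ (any head if $n$ is even) does not. At a tail the nonzero magnitudes are: vertex $1$ or $3$, out square $1$, in square $2$. At a head other than $u_1$ they are: vertex $1$ or $3$, in square $2$, $H$ $1$. In both cases $1+1-2=0$ and $3-1-2=0$ do it. At $u_1\in Y$ they are: vertex $1$ or $3$, out square $1$, in square $2$, $H$ $2$, and we use $1-1+2-2=0$ or $3+1-2-2=0$. So $\Delta\equiv0$ can be achieved.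

**Step 7: the vertex sum.** The residues give $m(m+1)$ and the blocks $m\sum_u(2A+1+2\tau_u)$, so
$$S=m(m+1)+m^2(2A+1)+2mt=2m(Am+t)+m(2m+1)=pa+M .\qquad\square$$

Example ($K_8$, $a=0$). Here $n=2$, $m=4$, one quadruple $x_1,x_2,x_3,x_4$, $A=t=0$, and $\rho=3,1,2,4$, $\sigma=1,3,2,4$ on $x_1,\dots,x_4$. Take $\delta=4$, $\delta'=5$, $G=6$, $C=8$, and $e_1=x_1x_3$. Consider the tail $x_1$. Its vertex labels are $3,7$, and $\iota=34$. The out square has $P,Q,D,D'=15,9,20,22$, the in square (from $x_4$) has $16,12,17,21$, and the $H$-square gives $25+32=57$ to $(x_1,0)$ and $30+27=57$ to $(x_1,1)$. With $(x_1,0)=3$, $s_{x_1}=-1$ and $s'_{x_4}=+1$, the rows are $3+34+(9+22)+(16+21)+57=162$ and $7+34+(15+20)+(12+17)+57=162$. Now consider the head $x_3$. Its vertex labels are $2,6$, and $\iota=35$. The out square gives $33$ to each row. The in square (from $x_2$) has $P,Q,D,D'=13,11,18,24$, and the $H$-square gives $25+30=55$ and $32+27=59$. With $(x_3,0)=2$ and $s'_{x_2}=+1$, the rows are $2+35+33+(13+24)+55=162$ and $6+35+33+(11+18)+59=162$. Formula (2) says $h=2\cdot81-0=162$.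

### 8.4 All $p\ge5$

Let $p\ge5$ and let $h$ be an integer satisfying (3). If $p$ is odd, Proposition 3 gives a VMTL with constant $h$. If $p\equiv2\pmod4$, then $p=2m$ with $m\ge3$ odd, and every admissible $a\le e/2$ is realized by Proposition 5, Proposition 6 or the table in Section 7.2. If $p\equiv0\pmod4$, then $p\ge8$, and every admissible $a\le e/2$ is realized by Proposition 8. In the two even cases the reduction of Section 2 then gives every admissible $a$, hence a VMTL with constant $h$. Together with the necessity of (3) this proves Theorem 1. $\blacksquare$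

With Theorem 2, proved in Section 3, this says: for every $p\ge1$ with $p\ne2,4$, $K_p$ has a VMTL with magic constant $h$ if and only if $h$ is an integer in $\big[\frac p4(p^2+3),\frac p4(p+1)^2\big]$, while $p=2$ and $p=4$ are exceptions.
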